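\title{Long monochromatic Berge cycles in $t$-colored $t$-uniform hypergraphs}

\begin{abstract}
We prove that for every $t\ge 2$ and $\eta>0$, every coloring of the edges of the complete $t$-uniform hypergraph on $n$ vertices with $t$ colors contains a monochromatic Berge cycle of length at least $\big(\frac{2t-2}{2t-1}-\eta\big)n$ when $n$ is large. The constant $\frac{2t-2}{2t-1}$ is best possible. For $t\ge3$ we show more: one color contains Berge cycles of all lengths from $2$ up to this bound, even if a small fraction of the edges is missing, and every coloring without a substantially longer monochromatic Berge cycle is close to an explicit family of colorings. The proof reduces the problem to a statement about $t$ graphs whose cliques cover almost all $t$-sets, and settles that statement by a packing argument in a limit object.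
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $t\ge2$ be an integer and let $\mathcal K_n^t$ be the complete $t$-uniform hypergraph on $n$ vertices: its edges are all $t$-element subsets of an $n$-element set $V$. A \emph{$t$-coloring} of a hypergraph assigns to each edge one of the colors in $[t]=\{1,\dots,t\}$. A \emph{Berge cycle} of length $\ell\ge2$ consists of distinct vertices $v_1,\dots,v_\ell$, its \emph{core}, and distinct edges $e_1,\dots,e_\ell$ with $v_i,v_{i+1}\in e_i$ for all $i$, indices taken modulo $\ell$. It is \emph{monochromatic} if all $e_i$ have the same color. For $t=2$ a Berge cycle is an ordinary cycle of a graph. For $t\ge3$ the notion is a generous one: an edge may be used for any one of its $\binom t2$ pairs, and its other $t-2$ vertices may lie anywhere. We ask how long a monochromatic Berge cycle every $t$-coloring of $\mathcal K_n^t$ must contain.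

There are two simple ways to keep the Berge cycles of one color short. One can disconnect the color: if no edge of color $c$ meets both a set $A_c$ and its complement, then no cycle of color $c$ has core vertices on both sides. Or one can give the color a large independent set: if no edge of color $u$ has two vertices in a set $I$, then at least half of the core of a cycle of color $u$ lies outside $I$. Let us use the first device for $t-1$ colors, with pairwise disjoint sets $A_c$, and the second for the remaining color $u$, with $I$ the complement of $\bigcup A_c$. The rules are: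
\begin{itemize}
\item[(R1)] an edge of color $c\ne u$ is disjoint from $A_c$ or contained in $A_c$;
\item[(R2)] an edge of color $u$ has at most one vertex outside $\bigcup_{c\ne u}A_c$.
\end{itemize}
The rules can be obeyed because the number of colors equals the size of the edges: a $t$-set that meets all of $t-1$ disjoint sets has only one vertex to spare.

\begin{proposition}\label{prop:converse}
Let $t\ge2$, let $u\in[t]$, and let $A_c$ $(c\in[t]\setminus\{u\})$ be pairwise disjoint sets of vertices. There are $t$-colorings of $\mathcal K_n^t$ in which all edges obey \textup{(R1)} and \textup{(R2)}, and in each such coloring every monochromatic Berge cycle has length at most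
\[
\max\Big\{\max_{c\ne u}|A_c|,\ \max_{c\ne u}\,(n-|A_c|),\ 2\,\Big|\bigcup_{c\ne u}A_c\Big|\Big\}.
\]
\end{proposition}

\begin{proof}
Let $T$ be an edge. If $T$ misses some $A_c$, it may receive color $c$. Otherwise $T$ has a vertex in each of the $t-1$ disjoint sets $A_c$, hence at most one vertex outside their union, and it may receive color $u$. In a Berge cycle of color $c\neq u$, two consecutive core vertices lie in a common edge, so by (R1) both lie in $A_c$ or both lie outside; thus the whole core lies in $A_c$ or in its complement. In a Berge cycle of color $u$, by (R2) the successor of a core vertex outside $\bigcup A_c$ lies in $\bigcup A_c$; thus at least half of the core lies in $\bigcup A_c$.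
\end{proof}

If all $A_c$ have size $an$, the bound is $\max\{1-a,\,2(t-1)a\}\,n$, and it is smallest when $a=\frac1{2t-1}$. Put
\[
\alpha_t=\frac{2t-2}{2t-1}.
\]
With $|A_c|=\lfloor n/(2t-1)\rfloor$ the bound of Proposition~\ref{prop:converse} is $n-\lfloor n/(2t-1)\rfloor=\lceil\alpha_tn\rceil$, since $2(t-1)\lfloor n/(2t-1)\rfloor\le\alpha_tn$. Gy\'arf\'as and S\'ark\"ozy gave, for every $n$, a $t$-coloring of $\mathcal K_n^t$ in which every monochromatic Berge cycle has length at most $\lceil\alpha_tn\rceil$. The conjecture that this bound is asymptotically the truth is stated in the survey~\cite{survey}; the case $t=2$ is known (Faudree et al.), and so is the case $t=3$ (Gy\'arf\'as and S\'ark\"ozy). We prove the conjecture.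

\begin{theorem}\label{thm:main}
For all $\eta>0$ and $t\ge2$ there is $n_0$ such that for $n\ge n_0$ every $t$-coloring of $\mathcal K_n^t$ contains a monochromatic Berge cycle of length at least $(\alpha_t-\eta)n$.
\end{theorem}

For $t=2$ we quote a known Ramsey number. For $t\ge3$ the proof is given in full and does not assume the case $t=3$; it yields the following stronger statements.

\begin{theorem}\label{thm:all}
Let $t\ge3$ and $\eta>0$. There are $\delta>0$ and $n_0$ such that the following holds. If $n\ge n_0$ and $\mathcal H\subseteq\mathcal K_n^t$ omits at most $\delta n^t$ edges, then for every $t$-coloring of $\mathcal H$ there is one color $c$ such that $\mathcal H$ contains a Berge cycle of color $c$ of every length $\ell$ with $2\le\ell\le(\alpha_t-\eta)n$.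
\end{theorem}

\begin{theorem}\label{thm:stab}
Let $t\ge3$. For every $\varepsilon>0$ there are $\delta>0$ and $n_0$ such that the following holds. If $n\ge n_0$ and a $t$-coloring of $\mathcal K_n^t$ has no monochromatic Berge cycle of length at least $(\alpha_t+\delta)n$, then there are a color $u$ and pairwise disjoint vertex sets $A_c$ $(c\ne u)$ with $\big||A_c|-\frac n{2t-1}\big|\le\varepsilon n$ such that all but at most $\varepsilon n^t$ edges obey \textup{(R1)} and \textup{(R2)}.
\end{theorem}

Proposition~\ref{prop:converse} is the converse of Theorem~\ref{thm:stab}. Together with Theorem~\ref{thm:all} it determines a Ramsey number asymptotically. Let $r_t(\ell)$ be the least $n$ such that every $t$-coloring of $\mathcal K_n^t$ contains a monochromatic Berge cycle of length exactly $\ell$.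

\begin{corollary}\label{cor:ramsey}
For fixed $t\ge3$ we have $r_t(\ell)=\big(\frac{2t-1}{2t-2}+o(1)\big)\ell$ as $\ell\to\infty$.
\end{corollary}

\begin{proof}
For $n\le(\ell-1)/\alpha_t$ we have $\lceil\alpha_tn\rceil\le\ell-1$, so Proposition~\ref{prop:converse} gives $r_t(\ell)>(\ell-1)/\alpha_t-1$. For $0<\eta<\alpha_t$ and $\ell$ large, Theorem~\ref{thm:all} with $n=\lceil\ell/(\alpha_t-\eta)\rceil$ gives $r_t(\ell)\le n$.
\end{proof}

\begin{remark}\label{rem:t2}
Theorem~\ref{thm:all} fails for $t=2$, even for lengths $\ell\ge3$. Split the vertices of $K_n$ into two halves, color the edges inside the halves blue and the others red. Red has no odd cycle, and blue has no cycle longer than $\lceil n/2\rceil$, which is less than $(\frac23-\eta)n$ for small $\eta$ and large $n$.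
\end{remark}

\paragraph{Plan of the proof.} From now on $t\ge3$, except in the last lines of Section~\ref{sec:proofs}. Section~\ref{sec:graphs} replaces the colored hypergraph by $t$ graphs and states two propositions about systems of graphs whose cliques cover almost all $t$-sets. Section~\ref{sec:limit} passes from a sequence of hypothetical counterexamples to a limit object in which all error terms vanish. The core of the paper is the analysis of this object: Section~\ref{sec:packing} proves the inequality behind the constant $\alpha_t$, and Section~\ref{sec:equality} treats the case of equality. Section~\ref{sec:regularity} uses the Regularity Lemma to turn the two propositions into cycles, and Section~\ref{sec:proofs} fixes the constants.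

\section{A covering problem for graphs}\label{sec:graphs}

\subsection{Heavy pairs}

A Berge cycle needs a separate hyperedge for each consecutive pair of its core. This costs nothing if every pair in use lies in enough hyperedges of the right color. Let $\mathcal H\subseteq\mathcal K_n^t$ be $t$-colored. For each color $c$ let $G_c$ be the graph on $V$ formed by the pairs that are contained in at least $t$ edges of $\mathcal H$ of color $c$. The graphs $G_1,\dots,G_t$ need not be edge-disjoint.

Recall Hall's theorem: a bipartite graph with classes $L$ and $R$ has a matching covering $L$ if every $L'\subseteq L$ has at least $|L'|$ neighbors in $R$.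

\begin{lemma}\label{lem:hall}
If $G_c$ contains a cycle of length $\ell\ge3$, then $\mathcal H$ contains a Berge cycle of color $c$ and length $\ell$. If $G_c$ has an edge, then $\mathcal H$ contains a Berge cycle of color $c$ and length $2$.
\end{lemma}

\begin{proof}
An edge of $G_c$ lies in two distinct hyperedges of color $c$, and these form a Berge cycle of length $2$. Now let $C$ be a cycle of length $\ell\ge3$ in $G_c$. Join each edge of $C$ to the hyperedges of color $c$ that contain it. In this bipartite graph each edge of $C$ has degree at least $t$, and each hyperedge has degree at most $t$, because $s\le t$ vertices of a cycle span at most $s$ of its edges. So a set $L'$ of edges of $C$ sends at least $t|L'|$ incidences to its neighborhood, which therefore has at least $|L'|$ elements. By Hall's theorem the edges of $C$ can be assigned distinct hyperedges.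
\end{proof}

A pair outside $G_c$ lies in fewer than $t$ hyperedges of color $c$, so only $O(n^2)$ hyperedges $T$ contain a pair that is not in the graph of the color of $T$. Since $t\ge3$, this is negligible against $n^t$. Hence almost every $t$-set is a clique in one of $G_1,\dots,G_t$, and it suffices to find long cycles in one of these graphs. This covering property is all that we keep from the coloring.

\begin{definition}
Let $\delta\ge0$. Graphs $\Gamma_1,\dots,\Gamma_t$ on $[k]$ form a \emph{$\delta$-cover} if all but at most $\delta k^t$ of the $t$-subsets of $[k]$ are cliques in at least one $\Gamma_c$.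
\end{definition}

\subsection{The parameter $\tau$}

The Regularity Lemma (Section~\ref{sec:regularity}) partitions almost all of $V$ into $k$ clusters of equal size $m$ and replaces $G_c$ by a reduced graph $\Gamma_c$ on $[k]$, whose edges are pairs of clusters between which $G_c$ is dense and random-like. In such a pair there is a path through almost all $2m$ vertices. If several such pairs are disjoint and lie in one component of $\Gamma_c$, the paths can be linked into a cycle. One gains flexibility by cutting each cluster into two halves, so that a cluster may take part in two pairs. The quantity that measures the outcome is the following.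

For a graph $D$, the \emph{bipartite double cover} $B(D)$ has vertices $v',v''$ for $v\in V(D)$ and edges $u'v''$ and $v'u''$ for $uv\in E(D)$. Let $\tau(D)$ be the maximum size of a matching in $B(D)$, and write $|D|=|V(D)|$; then $\tau(D)\le|D|$. An edge $uv$ of $D$ gives the matching $u'v'',v'u''$, and a cycle $v_1\dots v_s$ gives the matching $v_i'v_{i+1}''$. So vertex-disjoint edges and cycles covering $s$ vertices show $\tau(D)\ge s$; in particular a clique on $s\ge2$ vertices has $\tau=s$. Reading $v',v''$ as the halves of cluster $v$, a component $D$ of $\Gamma_c$ should produce a cycle of length about $\tau(D)\cdot2\cdot\frac m2=\tau(D)m$ in $G_c$; Lemma~\ref{lem:embed} makes this precise.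

The second merit of $\tau$ is that a small value has a simple certificate, an independent set with few neighbors. Recall K\"onig's theorem: in a bipartite graph, the maximum size of a matching equals the minimum size of a vertex cover, that is, of a set of vertices meeting all edges.

\begin{lemma}\label{lem:konig}
For every graph $D$ there are disjoint sets $I,S\subseteq V(D)$ such that $D$ has no edge between $I$ and $V(D)\setminus S$ (in particular, $I$ is independent) and $\tau(D)=|D|-|I|+|S|$.
\end{lemma}

\begin{proof}
By K\"onig's theorem $B(D)$ has a vertex cover $\{v':v\in P\}\cup\{v'':v\in P^*\}$ with $|P|+|P^*|=\tau(D)$. Put $S=P\cap P^*$ and $I=V(D)\setminus(P\cup P^*)$. Then $|P|+|P^*|=|P\cup P^*|+|P\cap P^*|=|D|-|I|+|S|$. Let $u\in I$ and $uv\in E(D)$. The edge $u'v''$ is covered and $u\notin P$, so $v\in P^*$; the edge $v'u''$ is covered and $u\notin P^*$, so $v\in P$. Thus $v\in S$.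
\end{proof}

\subsection{The two statements on covers}

\begin{proposition}\label{prop:R}
For $t\ge3$ and $\eta>0$ there are $\delta_R>0$ and $k_R$ such that, if $k\ge k_R$ and $\Gamma_1,\dots,\Gamma_t$ is a $\delta_R$-cover on $[k]$, then some component $D$ of some $\Gamma_c$ has $\tau(D)\ge(\alpha_t-\eta)k$.
\end{proposition}

\begin{proposition}\label{prop:S}
For $t\ge3$ and $\varepsilon>0$ there are $\delta_S>0$ and $k_S$ such that the following holds. Let $k\ge k_S$ and let $\Gamma_1,\dots,\Gamma_t$ be a $\delta_S$-cover on $[k]$ with $\tau(D)<(\alpha_t+\delta_S)k$ for all components $D$ of all $\Gamma_c$. Then there are a color $u$ and pairwise disjoint sets $A_c\subseteq[k]$ $(c\ne u)$ with $\big||A_c|-\frac k{2t-1}\big|\le\varepsilon k$ such that for each $c\ne u$ at most $\varepsilon k^2$ edges of $\Gamma_c$ join $A_c$ to $[k]\setminus A_c$, and at most $\varepsilon k^2$ edges of $\Gamma_u$ lie inside $[k]\setminus\bigcup A_c$.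
\end{proposition}

\section{Limit configurations}\label{sec:limit}

Suppose that all components of a graph $\Gamma_c$ on $[k]$ have $\tau<(1-\beta)k$. There are two possible reasons, and they are the two devices of the introduction. Either no component has $(1-\beta)k$ vertices, and then $[k]$ splits into two large parts with no edge between them; or there is a giant component, and Lemma~\ref{lem:konig} finds in it an independent set $I$ with small neighborhood $S$. In both cases we learn that many pairs are \emph{not} edges of $\Gamma_c$. On the other hand, a $t$-set that contains a non-edge of every $\Gamma_c$ is a clique in none of them, and a cover has few such $t$-sets. The argument that plays these facts against each other distinguishes many times between a set being ``large'' and being ``negligible''. To avoid a hierarchy of constants we pass to a limit, in which this becomes the distinction between nonempty and empty.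

\begin{definition}\label{def:config}
Let $\frac1{2t-1}\le\beta\le\frac14$. Take a finite set of \emph{atoms} with positive weights summing to $1$, regard each atom as a countably infinite set of \emph{points}, and let $\Omega$ be the disjoint union of the atoms. A \emph{region} is a union of atoms, and its measure $\mu$ is the sum of their weights. A \emph{$\beta$-configuration} assigns to each color $c\in[t]$ a partition of $\Omega$ into regions and a graph $F_c$ on $\Omega$, whose edges are the \emph{$c$-forbidden pairs}, in one of two ways.
\begin{itemize}
\item $c$ is \emph{split}: $\Omega=X_c\sqcup Y_c$ with $\mu(X_c),\mu(Y_c)\ge\beta$, and $F_c$ consists of all pairs between $X_c$ and $Y_c$.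
\item $c$ is \emph{deficient}: $\Omega=W_c\sqcup I_c\sqcup S_c\sqcup Q_c$ with $\mu(W_c)<\beta$ and $\mu(W_c)+\mu(I_c)\ge\mu(S_c)+\beta$. With $D_c=\Omega\setminus W_c$, the graph $F_c$ consists of all pairs $xy$, $x\ne y$, such that $x\in I_c$ and $y\notin S_c$, or $x\in W_c$ and $y\in D_c$. We put $J_c=I_c\cup W_c$.
\end{itemize}
A \emph{selection} for a set $\mathcal C$ of colors is a choice of pairs $f_c\in F_c$ $(c\in\mathcal C)$, not necessarily distinct; its \emph{span} is the set of points $\bigcup_{c\in\mathcal C}f_c$. It is required that
\begin{itemize}
\item[$(*)$] every selection for $[t]$ spans at least $t+1$ points.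
\end{itemize}
\end{definition}

For a deficient color, $D_c$ stands for the giant component, $W_c$ for the rest, and $I_c,S_c$ for the sets of Lemma~\ref{lem:konig}. Two properties of regions are used throughout. A nonempty region has positive measure, so regions $X\subseteq Y$ of equal measure coincide. A nonempty region is a union of infinite atoms, so it contains points other than any given one, and $X\setminus\{v\}\subseteq Y$ implies $X\subseteq Y$ for regions $X,Y$.

\begin{example}\label{ex:extremal}
Let $\beta=\frac1{2t-1}$. Take atoms $A_c$ $(c\ne u)$ of weight $\beta$ and one atom $I$ of weight $t\beta$. Let each $c\ne u$ be split with $Y_c=A_c$, and let $u$ be deficient with $I_u=I$, $S_u=\bigcup A_c$ and $W_u=Q_u=\emptyset$. A selection for $[t]$ has two points in $I$ and a point in each $A_c$, so $(*)$ holds. This is the shape of the colorings in Proposition~\ref{prop:converse}. We may also make any color $c\ne u$ deficient, with $I_c=A_c$, $W_c=S_c=\emptyset$ and $Q_c=\Omega\setminus A_c$: every $c$-forbidden pair still has a point in $A_c$. So configurations with many deficient colors exist.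
\end{example}

The main combinatorial result says that $\beta$ cannot be larger, and that the example describes the extremal case.

\begin{proposition}\label{prop:config}
Let $t\ge3$ and $\frac1{2t-1}\le\beta\le\frac14$, and suppose that a $\beta$-configuration is given.
\begin{itemize}
\item[(a)] $\beta=\frac1{2t-1}$.
\item[(b)] There are a color $u$ and pairwise disjoint regions $A_c$ $(c\ne u)$ of measure $\beta$ such that $F_c$ contains all pairs between $A_c$ and $\Omega\setminus A_c$ for $c\ne u$, and $F_u$ contains all pairs inside $\Omega\setminus\bigcup A_c$.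
\end{itemize}
\end{proposition}

Parts (a) and (b) are proved in Sections~\ref{sec:packing} and~\ref{sec:equality}. We first show how configurations arise and why Proposition~\ref{prop:config} implies Propositions~\ref{prop:R} and~\ref{prop:S}.

\begin{lemma}[Compactness]\label{lem:compact}
Let $k_j\to\infty$ and $\beta_j\to\beta$ with $0<\beta_j\le\frac14$ and $\frac1{2t-1}\le\beta\le\frac14$. For each $j$ let $\Gamma^j_1,\dots,\Gamma^j_t$ be a $\frac1j$-cover on $[k_j]$ with $\tau(D)<(1-\beta_j)k_j$ for all components $D$ of all $\Gamma^j_c$. Then, along a subsequence, there are partitions of $[k_j]$ into parts indexed by a fixed finite set such that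
\begin{itemize}
\item[(i)] the size of each part divided by $k_j$ converges;
\item[(ii)] the indices with positive limit are the atoms, and the limits are the weights, of a $\beta$-configuration;
\item[(iii)] if $a,b$ are atoms, possibly equal, and some $x\in a$, $y\in b$ form a $c$-forbidden pair, then $\Gamma^j_c$ has no edge with one end in part $a$ and the other in part $b$.
\end{itemize}
\end{lemma}

\begin{proof}
Fix $j$ and $c$, and write $k,\beta',\Gamma$ for $k_j,\beta_j,\Gamma^j_c$. We label the vertices of $[k]$ in one of two ways.

\emph{First kind: $\Gamma$ has a component $D$ with $|D|\ge(1-\beta')k$.} Put $W=[k]\setminus D$, take $I,S\subseteq D$ from Lemma~\ref{lem:konig}, and let $Q=D\setminus(I\cup S)$. Then $|W|\le\beta'k$, and $k-|W|-|I|+|S|=\tau(D)<(1-\beta')k$ gives $|W|+|I|>|S|+\beta'k$. No edge of $\Gamma$ joins $W$ to $D$, and none joins $I$ to $[k]\setminus S$.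

\emph{Second kind: all components have fewer than $(1-\beta')k$ vertices.} If some component has at least $\beta'k$ vertices, call it $Y$. If not, unite components one at a time until the union $Y$ has at least $\beta'k$ vertices; then $|Y|<2\beta'k\le(1-\beta')k$. In both cases $X=[k]\setminus Y$ and $Y$ have at least $\beta'k$ vertices each, and no edge of $\Gamma$ joins them.

Each vertex of $[k_j]$ now has one label for each color, and the parts are the classes of vertices with the same vector of labels. Pass to a subsequence along which the kind of each color is constant, so that the label vectors range over a fixed set of at most $4^t$ elements, and along which (i) holds. The vectors with positive limit are the atoms; their weights sum to $1$. Let $W_c$ be the union of the atoms whose $c$-th label is $W$, and likewise for the other labels. The measure of each of these regions is the limit of the relative size of the corresponding subset of $[k_j]$. So colors of the second kind satisfy $\mu(X_c),\mu(Y_c)\ge\beta$ and are declared split. Colors of the first kind satisfy $\mu(W_c)\le\beta$ and $\mu(W_c)+\mu(I_c)\ge\mu(S_c)+\beta$.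 Such a color is declared deficient if $\mu(W_c)<\beta$; if $\mu(W_c)=\beta$, it is declared split with $Y_c=W_c$ and $X_c=\Omega\setminus W_c$, which has measure $1-\beta\ge\beta$. In each case the forbidden pairs run between label classes that were shown above to have no edge between them, so (iii) holds.

It remains to prove $(*)$. Suppose that a selection for $[t]$ has its span inside a set $\{x_1,\dots,x_t\}$ of $t$ points, with $x_i$ in the atom $a_i$, and let $w>0$ be the smallest weight. For large $j$ in the subsequence each of the parts $a_i$ has at least $wk_j/2+t$ vertices, so there are at least $(w/2)^tk_j^t/t!$ sets $\{y_1,\dots,y_t\}\subseteq[k_j]$ of distinct vertices with $y_i$ in part $a_i$. For each color $c$ some pair $x_ix_{i'}$ is $c$-forbidden, so $y_iy_{i'}\notin\Gamma^j_c$ by (iii). Thus none of these $t$-sets is a clique in any $\Gamma_c^j$, which contradicts the bound $k_j^t/j$ for large $j$.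
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:R}]
We may assume $\eta\le\frac1{20}$. If the proposition fails, then for each $j$ the choice $\delta_R=\frac1j$, $k_R=j$ fails: there is a $\frac1j$-cover on $[k_j]$, $k_j\ge j$, all of whose components have $\tau<(\alpha_t-\eta)k_j=(1-\beta)k_j$, where $\beta=\frac1{2t-1}+\eta\le\frac15+\frac1{20}=\frac14$. Lemma~\ref{lem:compact} with $\beta_j=\beta$ gives a $\beta$-configuration with $\beta>\frac1{2t-1}$, contrary to Proposition~\ref{prop:config}(a).
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:S}]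
Suppose that the proposition fails for some $\varepsilon$. Then for each $j\ge2t$ there is a counterexample on $[k_j]$, $k_j\ge j$, with $\delta_S=\frac1j$. Its components have $\tau<(1-\beta_j)k_j$ with $\beta_j=\frac1{2t-1}-\frac1j>0$. Lemma~\ref{lem:compact} gives a $\beta$-configuration with $\beta=\frac1{2t-1}$; let $u$ and $A_c$ be as in Proposition~\ref{prop:config}(b). Let $A^j_c\subseteq[k_j]$ be the union of the parts indexed by the atoms of $A_c$. These sets are disjoint and $|A_c^j|/k_j\to\frac1{2t-1}$. Consider an edge of $\Gamma^j_c$ between $A_c^j$ and its complement $(c\ne u)$, or an edge of $\Gamma^j_u$ inside $[k_j]\setminus\bigcup A_c^j$. By Lemma~\ref{lem:compact}(iii) its ends cannot both lie in parts indexed by atoms, so one end lies in one of the at most $4^t$ parts of size $o(k_j)$. There are $o(k_j^2)$ such edges. Hence the conclusion of the proposition holds for large $j$ in the subsequence, a contradiction.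
\end{proof}

\section{The packing inequality}\label{sec:packing}

Fix a $\beta$-configuration. Let $\mathcal A$ be the set of split colors and $\mathcal B$ the set of deficient colors, with $q=|\mathcal A|$ and $p=|\mathcal B|$, so $p+q=t$. For a deficient color $c$:
\begin{itemize}
\item[(B1)] $\mu(J_c)\ge\mu(S_c)+\beta$; since $J_c\cap S_c=\emptyset$, also $2\mu(S_c)+\beta\le1$, that is, $\mu(S_c)\le\frac{1-\beta}2$.
\item[(B2)] $\mu(I_c)\ge\mu(S_c)+\beta-\mu(W_c)>\mu(S_c)$.
\item[(B3)] If $x\in J_c$, $y\notin S_c$, $x\ne y$, and $x,y$ are not both in $W_c$, then $xy\in F_c$. (If $x\in I_c$ this is the first clause of the definition; if $x\in W_c$ then $y\in D_c$.)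
\end{itemize}
The strict inequality in (B2) is the reason why colors with $\mu(W_c)=\beta$ were declared split.

\subsection{The idea for three colors}\label{sub:warmup}

Let $t=3$, let colors $1$ and $2$ be split and color $3$ deficient. By (B2) there is a point $z\in I_3$. Name the sides so that $z\in X_1\cap X_2$. For $v_1\in Y_1$, $v_2\in Y_2$ and $y\in\Omega\setminus S_3$ with $y\ne z$, the star $zv_1,zv_2,zy$ is a selection for $\{1,2,3\}$ with at most four points. By $(*)$ it has exactly four: the leaves $v_1,v_2,y$ are distinct, however we choose them. As $z\notin Y_1\cup Y_2$, this says that the regions $Y_1$, $Y_2$ and $\Omega\setminus S_3$ are pairwise disjoint. So $Y_1$ and $Y_2$ are packed into $S_3$, whence $\mu(S_3)\ge2\beta$ and, by (B1),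
\[
1\ge2\mu(S_3)+\beta\ge5\beta .
\]
If $\beta=\frac15$, then $S_3=Y_1\sqcup Y_2$ with $\mu(Y_1)=\mu(Y_2)=\beta$, and $\mu(J_3)\ge3\beta$ forces $J_3=\Omega\setminus S_3$. A point $\omega\in W_3$ would lie in $X_1\cap X_2$, and then $\omega v_1$ for colors $1$ and $3$ and $\omega v_2$ for color $2$ would span three points. So $W_3=\emptyset$, and we have found Example~\ref{ex:extremal}.

The principle is that \emph{when a selection has the smallest size allowed, the regions over which its points range are disjoint}. In general we look for one deficient color $u$ and pack into $S_u$ measure $\beta$ for each of the other $t-1$ colors. The difficulty lies with the other deficient colors: a point of $S_c$ may lie in no $c$-forbidden pair at all (when $W_c=\emptyset$), so color $c$ cannot be attached to an arbitrary center. We shall treat some deficient colors in couples that share one forbidden pair, and the remaining ones by a star with a common center.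

\subsection{Split colors}

A split color can be attached anywhere, since every point lies in a forbidden pair of that color. This lets us strengthen $(*)$.

\begin{lemma}\label{lem:span}
Let $\mathcal C$ be a nonempty set of colors with $\mathcal B\subseteq\mathcal C$. Every selection for $\mathcal C$ spans at least $|\mathcal C|+1$ points.
\end{lemma}

\begin{proof}
Suppose that a selection for $\mathcal C$ spans at most $|\mathcal C|$ points, and let $x$ be one of them. Each color outside $\mathcal C$ is split; choose for it a forbidden pair containing $x$. This adds at most $t-|\mathcal C|$ points and contradicts $(*)$.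
\end{proof}

\begin{lemma}\label{lem:Bnonempty}
$\mathcal B\ne\emptyset$.
\end{lemma}

\begin{proof}
Suppose that all colors are split and take $c\ne d$. By Lemma~\ref{lem:span} with $\mathcal C=\{c,d\}$, no pair is forbidden for both. Points of $X_c\cap X_d$ and $Y_c\cap Y_d$ would form such a pair, so one of these regions is empty; exchanging the names of the sides in both colors if necessary, let $X_c\cap X_d=\emptyset$. Then $X_c\cap Y_d=X_c$ and $Y_c\cap X_d=X_d$ are nonempty, and a point of each gives a pair forbidden for both colors.
\end{proof}

\subsection{Two deficient colors}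

For distinct $c,d\in\mathcal B$ write $c\prec d$ if $J_c\subseteq S_d$. By (B1),
\begin{equation}\label{eq:prec}
c\prec d\quad\text{implies}\quad J_c\cap J_d=\emptyset\ \text{ and }\ \mu(J_c)\le\mu(S_d)\le\mu(J_d)-\beta .
\end{equation}
If $c\prec d$, the region $J_c$, of measure at least $\beta$, is already packed into $S_d$. Call $c,d$ \emph{incomparable} if neither $c\prec d$ nor $d\prec c$. The next lemma shows that incomparable colors share forbidden pairs. Let $E_{cd}=F_c\cap F_d$ and let $V_{cd}$ be the set of points that lie in a pair of $E_{cd}$. Exchanging two points of one atom preserves $F_c$ and $F_d$, so $V_{cd}$ is a region. It is the region that the couple $c,d$ will contribute to the packing, so we want $\mu(V_{cd})\ge2\beta$.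

\begin{lemma}\label{lem:common}
Let $c,d\in\mathcal B$ be incomparable. Then $E_{cd}\ne\emptyset$, and one of the following holds.
\begin{itemize}
\item[(a)] $J_c\cap J_d=\emptyset$; the regions $P=J_c\setminus S_d$ and $P'=J_d\setminus S_c$ are nonempty and contained in $V_{cd}$; and
\begin{equation}\label{eq:casea}
\mu(V_{cd})\ge\mu(P)+\mu(P')\ge\big(\mu(J_c)-\mu(S_d)\big)+\big(\mu(J_d)-\mu(S_c)\big)\ge2\beta .
\end{equation}
\item[(b)] $\mu(V_{cd})\ge2\beta$ and $\mu(V_{cd})>\frac{1-\beta}2$.
\item[(c)] $I_c\cap I_d\ne\emptyset$ and $V_{cd}\supseteq\Omega\setminus(S_c\cup S_d)$.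
\end{itemize}
\end{lemma}

\begin{proof}
\emph{Case 1: $J_c\cap J_d=\emptyset$.} The regions $P,P'$ are disjoint, and nonempty by incomparability. Let $x\in P$, $y\in P'$. Then $x\in J_c$, $y\notin S_c$ and $y\notin J_c\supseteq W_c$, so $xy\in F_c$ by (B3); exchanging the roles, $xy\in F_d$. The last inequality in \eqref{eq:casea} is (B1) for $c$ and $d$. This is (a).

\emph{Case 2: $W_c\cap W_d\ne\emptyset$.} All pairs between $W_c\cap W_d$ and $D_c\cap D_d$ lie in $E_{cd}$, and $\mu(D_c\cap D_d)>1-2\beta>0$. So $\mu(V_{cd})>1-2\beta$. Since $\beta\le\frac14$, we have $1-2\beta\ge2\beta$ and $1-2\beta\ge\frac{1-\beta}2$. This is (b).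

\emph{Case 3: $W_c\cap W_d=\emptyset$ and $W_c\cap I_d\ne\emptyset$} (or the same with $c,d$ exchanged). A pair between $x\in W_c\cap I_d$ and $y\in D_c\setminus S_d$ is $c$-forbidden because $x\in W_c$, $y\in D_c$, and $d$-forbidden because $x\in I_d$, $y\notin S_d$. Moreover $\mu(D_c\setminus S_d)>1-\beta-\frac{1-\beta}2=\frac{1-\beta}2$ by (B1). So $V_{cd}\supseteq(W_c\cap I_d)\cup(D_c\setminus S_d)$ and $\mu(V_{cd})>\frac{1-\beta}2$. If $\mu(S_d)<\beta$, then $\mu(D_c\setminus S_d)>1-2\beta\ge2\beta$. If $\mu(S_d)\ge\beta$, note that $I_d\subseteq(W_c\cap I_d)\cup(D_c\setminus S_d)$, and $W_d\subseteq D_c\setminus S_d$ because $W_d$ misses $W_c$; thus $J_d\subseteq V_{cd}$ and $\mu(V_{cd})\ge\mu(S_d)+\beta\ge2\beta$. This is (b).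

\emph{Case 4: none of the above.} Then $J_c\cap J_d\neq\emptyset$ while $W_c\cap W_d$, $W_c\cap I_d$ and $I_c\cap W_d$ are empty, so there is $x\in I_c\cap I_d$. This point lies in the region $\Omega\setminus(S_c\cup S_d)$ and forms a pair of $E_{cd}$ with every other point of it. This is (c).
\end{proof}

In case (c) no bound $2\beta$ is visible: (B1) gives only $\mu(\Omega\setminus(S_c\cup S_d))\ge\beta$. Lemma~\ref{lem:notc} will exclude this case for the couples that we use.

\subsection{Standard selections}

Take a maximum matching $\{c_1,d_1\},\dots,\{c_m,d_m\}$ in the graph on $\mathcal B$ whose edges are the incomparable pairs of colors. Write $E_i=E_{c_id_i}$ and $V_i=V_{c_id_i}$. Let $r=p-2m$ be the number of unmatched deficient colors. If $r=0$, choose $f_i\in E_i$ and use it for both $c_i$ and $d_i$; this selection for $\mathcal B\neq\emptyset$ spans at most $p$ points, contrary to Lemma~\ref{lem:span}. So $r\ge1$.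

Since the matching cannot be extended, no two unmatched colors are incomparable. Order them as $u_1,\dots,u_r$ with $\mu(J_{u_1})\le\dots\le\mu(J_{u_r})$. For $i<j$ the relation $u_j\prec u_i$ is excluded by \eqref{eq:prec}, so $u_i\prec u_j$. In particular the regions $J_{u_1},\dots,J_{u_r}$ are pairwise disjoint. Put $u=u_r$, and write $J_j,S_j$ for $J_{u_j},S_{u_j}$ when $j<r$. Then $J_j\subseteq S_u$ for all $j<r$.

The center of the star must lie in $I_u$ and outside all $S_j$, so let
\[
Z=I_u\setminus\bigcup_{j<r}S_j .
\]
By (B1), the disjointness of the $J_j$ inside $S_u$, and (B2), $\sum_{j<r}\mu(S_j)\le\sum_{j<r}\mu(J_j)\le\mu(S_u)<\mu(I_u)$. Hence $Z\ne\emptyset$.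

Choose $z\in Z$, points $x_j\in J_j$ for $j<r$, a point $y\in\Omega\setminus S_u$ with $y\ne z$, and pairs $f_i\in E_i$ for $i\le m$. Use $x_jz$ for $u_j$, $zy$ for $u$, and $f_i$ for both $c_i$ and $d_i$. These pairs are forbidden for their colors: $x_jz\in F_{u_j}$ by (B3), since $z\notin S_j$ and $z\in J_u$ lies outside $J_j$; and $zy\in F_u$, since $z\in I_u$ and $y\notin S_u$. We call this a \emph{standard selection}; see Figure~\ref{fig:standard}. It is a selection for $\mathcal B$ with at most $(r+1)+2m=p+1$ points, so by Lemma~\ref{lem:span}
\begin{equation}\label{eq:exact}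
\text{every standard selection spans exactly $p+1$ points.}
\end{equation}
Fix $z_0\in Z$, and for each split color $a$ name the sides so that $z_0\in X_a$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\draw (0,0) rectangle (10,2);
\node[anchor=west] at (10.1,1) {$S_u$};
\draw (0,-2.2) rectangle (10,-0.3);
\node[anchor=west] at (10.1,-1.25) {$\Omega\setminus S_u$};
\draw[rounded corners] (0.3,0.25) rectangle (2.1,1.75);
\draw[rounded corners] (2.4,0.25) rectangle (4.2,1.75);
\draw[rounded corners] (4.5,0.25) rectangle (7.5,1.75);
\draw[rounded corners] (7.8,0.25) rectangle (9.7,1.75);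
\node at (0.7,1.45) {$J_1$};
\node at (2.8,1.45) {$J_2$};
\node at (4.9,1.45) {$V_1$};
\node at (8.2,1.45) {$Y_a$};
\draw (2.3,-1.4) ellipse (1.3 and 0.6);
\node at (1.4,-1.4) {$Z$};
\fill (2.4,-1.3) circle (2pt) node[below] {$z$};
\fill (1.2,0.8) circle (2pt) node[above] {$x_1$};
\fill (3.5,0.8) circle (2pt) node[above] {$x_2$};
\fill (7,-1.3) circle (2pt) node[below] {$y$};
\fill (5.2,0.7) circle (2pt);
\fill (6.8,0.7) circle (2pt);
\draw[thick] (2.4,-1.3) -- (1.2,0.8);
\draw[thick] (2.4,-1.3) -- (3.5,0.8);
\draw[thick] (2.4,-1.3) -- node[above] {$u$} (7,-1.3);
\draw[thick] (5.2,0.7) -- node[above] {$c_1,d_1$} (6.8,0.7);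
\node at (1.55,-0.55) {$u_1$};
\node at (3.2,-0.55) {$u_2$};
\end{tikzpicture}
\caption{A standard selection for five deficient colors: a star with center $z\in Z$ serves the unmatched colors $u_1,u_2,u$, and one pair serves the matched colors $c_1,d_1$. No two of its six points can coincide. This forces $J_1$, $J_2$, $V_1$, and the side $Y_a$ of a split color $a$, to be disjoint regions inside $S_u$.}
\label{fig:standard}
\end{figure}

\begin{lemma}[Packing]\label{lem:packing}
The regions $J_j$ $(j<r)$, $V_i$ $(i\le m)$ and $Y_a$ $(a\in\mathcal A)$ are pairwise disjoint and contained in $S_u$.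
\end{lemma}

\begin{proof}
We know this for the $J_j$. Let $v\in V_i$ and choose $f_i\ni v$. If $v\in V_{i'}$ with $i'\ne i$, choose also $f_{i'}\ni v$; if $v\in J_j$, choose $x_j=v$; if $v\notin S_u$, choose $y=v$ and $z\in Z\setminus\{v\}$. Each time the standard selection has at most $p$ points, contrary to \eqref{eq:exact}.

Let $v\in Y_a$; then $v\ne z_0$ and $z_0v\in F_a$. If $v$ lies in $\Omega\setminus S_u$, in some $J_j$ or in some $V_i$, there is a standard selection with $z=z_0$ whose span contains $v$ (take $y=v$, $x_j=v$ or $f_i\ni v$). Adding $z_0v$ for color $a$ gives a selection for $p+1$ colors, including $\mathcal B$, with $p+1$ points. If $v\in Y_{a'}$ with $a'\ne a$, add $z_0v$ for both $a$ and $a'$ to any standard selection with $z=z_0$; this gives $p+2$ colors and at most $p+2$ points. Both contradict Lemma~\ref{lem:span}.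
\end{proof}

\begin{lemma}\label{lem:notc}
No matched couple is in case \textup{(c)} of Lemma~\ref{lem:common}. Hence $\mu(V_i)\ge2\beta$ for all $i$.
\end{lemma}

\begin{proof}
Suppose that $\{c,d\}=\{c_i,d_i\}$ is in case (c). Let $R=\Omega\setminus(S_c\cup S_d)$ and $x\in I_c\cap I_d$; then $x\in R\subseteq V_i\subseteq S_u$. The point $x$ can serve both colors at the cost of one new point if it can be joined to the star. Precisely, suppose that $z\in Z$ and $y\in\Omega\setminus S_u$, $y\ne z$, satisfy $z\notin S_d$ and $y\notin S_c$. As $y,z\notin S_u$, they differ from $x$, so $xy\in F_c$ and $xz\in F_d$. Replacing $f_i$ by these two pairs in a standard selection with these $z,y$ gives a selection for $\mathcal B$ with at most $(r+1)+2(m-1)+1=p$ points, contrary to Lemma~\ref{lem:span}. So no such $z,y$ exist.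

If there were $z\in Z\setminus S_d$, then every point of $\Omega\setminus S_u$ other than $z$ would lie in $S_c$, hence $\Omega=S_u\cup S_c$; but $\mu(S_u)+\mu(S_c)\le1-\beta$ by (B1). Therefore $Z\subseteq S_d$, and by symmetry $Z\subseteq S_c$. By (B1) again,
\[
\mu(R)=1-\mu(S_c)-\mu(S_d)+\mu(S_c\cap S_d)\ge\beta+\mu(Z).
\]
On the other hand $R\subseteq V_i$ and the $J_j$ are disjoint subregions of $S_u$ by Lemma~\ref{lem:packing}, so $\sum_{j<r}\mu(S_j)\le\sum_{j<r}\mu(J_j)\le\mu(S_u)-\mu(R)$, and by (B2)
\[
\mu(Z)\ge\mu(I_u)-\sum_{j<r}\mu(S_j)\ge\mu(I_u)-\mu(S_u)+\mu(R)>\mu(R).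
\]
The two estimates contradict each other.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:config}\textup{(a)}]
By Lemmas~\ref{lem:packing} and~\ref{lem:notc}, together with $\mu(J_j)\ge\beta$ and $\mu(Y_a)\ge\beta$,
\begin{equation}\label{eq:pack1}
\mu(S_u)\ge\sum_{j<r}\mu(J_j)+\sum_{i\le m}\mu(V_i)+\sum_{a\in\mathcal A}\mu(Y_a)\ge(r-1+2m+q)\beta=(t-1)\beta .
\end{equation}
By (B1),
\begin{equation}\label{eq:pack2}
1\ge\mu(J_u)+\mu(S_u)\ge2\mu(S_u)+\beta\ge(2t-1)\beta .
\end{equation}
So $\beta\le\frac1{2t-1}$, and $\beta\ge\frac1{2t-1}$ by assumption.
\end{proof}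

The bound $\beta\le\frac14$ entered only in Cases 2 and 3 of Lemma~\ref{lem:common}. It is compatible with $\beta\ge\frac1{2t-1}$ only for $t\ge3$.

\section{The case of equality}\label{sec:equality}

We keep the notation of Section~\ref{sec:packing} and prove Proposition~\ref{prop:config}(b). Now $\beta=\frac1{2t-1}\le\frac15$, so equality holds throughout \eqref{eq:pack1} and \eqref{eq:pack2}. Since regions of measure zero are empty,
\begin{equation}\label{eq:tight}
\Omega=J_u\sqcup S_u,\qquad S_u=\bigsqcup_{j<r}J_j\sqcup\bigsqcup_{i\le m}V_i\sqcup\bigsqcup_{a\in\mathcal A}Y_a,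
\end{equation}
with $\mu(S_u)=(t-1)\beta$, $\mu(J_j)=\mu(Y_a)=\beta$ and $\mu(V_i)=2\beta$. We want to take $A_c=J_c$ for the deficient colors $c\ne u$, as in Example~\ref{ex:extremal}. For this we must show $S_c=\emptyset$, so that $J_c$ is cut off from everything else in color $c$.

\paragraph{Unmatched colors.} If $r\ge3$, then $u_1\prec u_2$ and \eqref{eq:prec} give $\mu(J_2)\ge\mu(J_1)+\beta=2\beta$, although $\mu(J_2)=\beta$. So $r\le2$. If $r=2$, then $\mu(S_1)\le\mu(J_1)-\beta=0$ by (B1), so $S_1=\emptyset$. In both cases $Z=I_u$, and $\mu(Z)>(t-1)\beta$ by (B2).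

\paragraph{Matched colors.} Let $\{c,d\}=\{c_i,d_i\}$. Case (c) of Lemma~\ref{lem:common} is excluded by Lemma~\ref{lem:notc}. Case (b) would give $\mu(V_i)>\frac{1-\beta}2\ge2\beta$, where the last step uses $\beta\le\frac15$; so it is excluded too. Hence case (a) holds, with equality throughout \eqref{eq:casea}. The first equality gives $V_i=P\sqcup P'$. The second gives $\mu(J_c\cap S_d)=\mu(S_d)$ and $\mu(J_d\cap S_c)=\mu(S_c)$, and the third gives equality in (B1) for both colors. Thus
\begin{equation}\label{eq:matched}
V_i=P\sqcup P',\quad S_d\subseteq J_c,\quad S_c\subseteq J_d,\quad\mu(J_c)=\mu(S_c)+\beta,\quad\mu(J_d)=\mu(S_d)+\beta .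
\end{equation}

\begin{lemma}\label{lem:Sempty}
$S_c=S_d=\emptyset$ for every matched couple $\{c,d\}=\{c_i,d_i\}$.
\end{lemma}

\begin{proof}
By symmetry it suffices to show $S_d=\emptyset$. Suppose not. We find one point $x'$ that is joined in $F_c$ to all of $S_d$ and in $F_d$ to everything else, and then show that $S_d$ meets none of the regions in \eqref{eq:tight}.

First, $S_d\cap V_i=\emptyset$, since $P=J_c\setminus S_d$ and $P'\subseteq J_d$. Let $x'\in P'=J_d\setminus S_c$ and $v\in S_d$. Then $v\in J_c$ by \eqref{eq:matched}, $x'\notin S_c$ and $x'\notin J_c$, so $vx'\in F_c$ by (B3). If $x'$ were in $W_d$, then also $vx'\in F_d$ because $v\in S_d\subseteq D_d$, and $v$ would lie in $V_i$. So $x'\in I_d$. We have shown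
\begin{equation}\label{eq:xprime}
vx'\in F_c\ \text{ for all }v\in S_d,\qquad x'w\in F_d\ \text{ for all }w\notin S_d,\ w\ne x' .
\end{equation}

A \emph{reduced selection} is a standard selection with the pair $f_i$ removed. It is a selection for $\mathcal B\setminus\{c,d\}$, it spans $p-1$ points by \eqref{eq:exact}, and its span misses $V_i\ni x'$, because $z,y\notin S_u$ and the other points lie in regions disjoint from $V_i$ (Lemma~\ref{lem:packing}). If its span contained $v\in S_d$ and $w\notin S_d$, then adding $vx'$ for $c$ and $x'w$ for $d$ would give a selection for $\mathcal B$ with $p$ points, contrary to Lemma~\ref{lem:span}. Hence: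
\begin{itemize}
\item[$(\dagger)$] if the span of a reduced selection meets $S_d$, it is contained in $S_d$.
\end{itemize}

\emph{$S_d$ misses $J_u$.} Let $v\in S_d\cap J_u$. For each $z\in Z\setminus\{v\}$ there is a reduced selection with this $z$ and $y=v$, so $z\in S_d$ by $(\dagger)$. Thus $Z\subseteq S_d$ and $\mu(S_d)>(t-1)\beta=\frac{1-\beta}2$, contrary to (B1). In particular $Z\cap S_d=\emptyset$.

\emph{$S_d$ misses $J_1$ (if $r=2$) and $V_{i'}$ for $i'\ne i$.} A point $v\in S_d$ of such a region lies in the span of a reduced selection, whose center $z\in Z$ is not in $S_d$. This contradicts $(\dagger)$.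

\emph{$S_d$ misses $Y_a$ for $a\in\mathcal A$.} Let $v\in S_d\cap Y_a$. To a reduced selection with $z=z_0$ add the triangle $z_0v$ for $a$, $vx'$ for $c$, and $x'z_0$ for $d$; the last pair is $d$-forbidden by \eqref{eq:xprime} since $z_0\notin S_d$ and $z_0\ne x'$. This is a selection for the $p+1$ colors of $\mathcal B\cup\{a\}$ with at most $(p-1)+2=p+1$ points, contrary to Lemma~\ref{lem:span}.

By \eqref{eq:tight} these regions and $V_i$ cover $\Omega$, so $S_d=\emptyset$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:config}\textup{(b)}]
By Lemma~\ref{lem:Sempty} and \eqref{eq:matched}, each matched couple has $V_i=J_{c_i}\sqcup J_{d_i}$ with $\mu(J_{c_i})=\mu(J_{d_i})=\beta$. So every deficient color $c\ne u$ has $S_c=\emptyset$ and $\mu(J_c)=\beta$. For $c\ne u$ put $A_c=Y_c$ if $c$ is split and $A_c=J_c$ if $c$ is deficient. By \eqref{eq:tight} these regions are pairwise disjoint, have measure $\beta$, and their union is $S_u$. All pairs between $A_c$ and $\Omega\setminus A_c$ are $c$-forbidden: by definition if $c$ is split, and by (B3) with $S_c=\emptyset$ if $c$ is deficient.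

Finally $W_u=\emptyset$. Indeed, let $\omega\in W_u$ and choose $w_c\in A_c$ for $c\ne u$. As $\omega\notin S_u$, each pair $w_c\omega$ is $c$-forbidden; and since $w_c\in S_u\subseteq D_u$, each of them is also $u$-forbidden. This is a selection for $[t]$ with $t$ points, contrary to $(*)$. Hence $I_u=J_u=\Omega\setminus\bigcup A_c$, and every pair inside $I_u$ is $u$-forbidden because $I_u\cap S_u=\emptyset$.
\end{proof}

\section{From the reduced graphs to cycles}\label{sec:regularity}

Let $\mathcal H\subseteq\mathcal K_n^t$ be $t$-colored and omit at most $\kappa n^t$ edges, and let $G_1,\dots,G_t$ be the graphs of heavy pairs from Section~\ref{sec:graphs}.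

\subsection{Regularity}

For a graph $G$ and disjoint nonempty vertex sets $X,Y$, the \emph{density} of $(X,Y)$ is the number of edges between $X$ and $Y$ divided by $|X||Y|$. The pair $(X,Y)$ is \emph{$\varepsilon$-regular} in $G$ if for all $X'\subseteq X$, $Y'\subseteq Y$ with $|X'|\ge\varepsilon|X|$, $|Y'|\ge\varepsilon|Y|$ the densities of $(X',Y')$ and $(X,Y)$ differ by at most $\varepsilon$. We use Szemer\'edi's Regularity Lemma in its multicolor form; see the survey~\cite{KS}.

\begin{lemma}[Regularity Lemma]\label{lem:reg}
For all $\varepsilon_0>0$ and integers $t,k_0\ge1$ there is $K_0$ such that for any graphs $G_1,\dots,G_t$ on a common set $V$ of $n\ge K_0$ vertices there is a partition $V=V_0\cup V_1\cup\dots\cup V_k$ with $k_0\le k\le K_0$, $|V_0|\le\varepsilon_0n$ and $|V_1|=\dots=|V_k|$, such that all but at most $\varepsilon_0k^2$ of the pairs $(V_i,V_j)$, $1\le i<j\le k$, are $\varepsilon_0$-regular in every $G_c$.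
\end{lemma}

Let $0<\rho\le\frac14$, $\varepsilon_1=\rho^3$, $\varepsilon_0=\varepsilon_1/3$, let $k_0$ be given, and fix such a partition. The sets $V_1,\dots,V_k$ are the \emph{clusters}; let $m$ be their size, so $(1-\varepsilon_0)n\le km\le n$. A pair of clusters is \emph{regular} if it is $\varepsilon_0$-regular in every $G_c$. Let $\Gamma^0_c$ be the graph on $[k]$ whose edges are the regular pairs $ij$ of density at least $2\rho$ in $G_c$, and let $\Gamma_c$ consist of those edges of $\Gamma^0_c$ that lie in a triangle of $\Gamma^0_c$. All three edges of such a triangle are kept, so \emph{every component of $\Gamma_c$ that has an edge contains a triangle}. This will give cycles of both parities, the obstacle of Remark~\ref{rem:t2}; and since $t\ge3$, no $t$-clique is lost by the deletion.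

Call a $t$-set $T\subseteq V$ \emph{exceptional} if
\begin{itemize}
\item[(E1)] $T\notin\mathcal H$; or
\item[(E2)] $T$ has color $c$ and contains a pair that is not an edge of $G_c$; or
\item[(E3)] $T$ has vertices in both clusters of a pair that is not regular; or
\item[(E4)] $T$ has color $c$ and contains an edge of $G_c$ between two clusters whose density in $G_c$ is less than $2\rho$.
\end{itemize}
Put $\xi=\kappa+\frac{t^2}n+\varepsilon_0+t\rho$.

\begin{lemma}\label{lem:exc}
\begin{itemize}
\item[(i)] There are at most $\xi n^t$ exceptional sets.
\item[(ii)] If $T$ is not exceptional, has color $c$, and has its vertices in $t$ different clusters, then these clusters form a clique in $\Gamma_c$.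
\item[(iii)] $\Gamma_1,\dots,\Gamma_t$ is a $2^t\xi$-cover on $[k]$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) At most $\kappa n^t$ sets satisfy (E1). For (E2), there are $t$ colors, at most $n^2/2$ pairs, and a pair outside $G_c$ lies in at most $t-1$ edges of color $c$; this gives at most $t^2n^2\le t^2n^{t-1}$ sets, as $t\ge3$. For (E3), choose the pair of clusters, a vertex in each, and the other $t-2$ vertices: at most $\varepsilon_0k^2m^2n^{t-2}\le\varepsilon_0n^t$ sets. For (E4), choose the color, the pair of clusters, the edge and the other vertices: at most $t\cdot\frac{k^2}2\cdot2\rho m^2\cdot n^{t-2}\le t\rho n^t$ sets.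

(ii) Each pair of vertices of $T$ is an edge of $G_c$ by (E2), between clusters that form a regular pair by (E3), of density at least $2\rho$ by (E4). So the $t$ clusters form a clique in $\Gamma_c^0$, and each of its edges lies in a triangle because $t\ge3$.

(iii) If a $t$-subset of $[k]$ is a clique in no $\Gamma_c$, then by (ii) all $m^t$ sets with one vertex in each of its clusters are exceptional, and different $t$-subsets give different sets. So there are at most $\xi(n/m)^t$ such $t$-subsets, and $n/m\le k/(1-\varepsilon_0)\le2k$.
\end{proof}

\subsection{Embedding cycles of all lengths}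

\begin{lemma}\label{lem:embed}
There is $n_1=n_1(\rho,K_0)$ such that for $n\ge n_1$ the following holds. If $D$ is a component of $\Gamma_c$ with an edge and $\tau=\tau(D)$, then $G_c$ contains a cycle of every length $\ell$ with $3\le\ell\le\tau(1-2\rho)m-3k$.
\end{lemma}

The plan is to embed a short cycle that uses one edge in each pair of a maximum matching of $B(D)$, and then to stretch these edges into paths of prescribed lengths.

\begin{proof}
Write $G=G_c$, $\varepsilon=\varepsilon_1=\rho^3$, $m'=\lfloor m/2\rfloor$, and let $N(x)$ be the neighborhood of $x$ in $G$. Since $m\ge n/(2K_0)$, we can choose $n_1$ so that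
\begin{equation}\label{eq:large}
\varepsilon m'\ge6K_0+3\ge6k+3 .
\end{equation}
We also use $\rho\ge16\varepsilon$ and $\varepsilon\le\frac1{64}$, which follow from $\rho\le\frac14$.

In each cluster $V_i$, $i\in D$, choose two disjoint \emph{halves} $V_i',V_i''$ of size $m'$. Let $\widehat D$ be the graph whose vertices are these $2|D|\le2k$ halves, a half of $V_i$ being adjacent to a half of $V_j$ if $ij\in\Gamma_c$. It is connected, because $D$ is connected and the two halves of a cluster have a common neighbor; and it contains a triangle. Under $i'\mapsto V_i'$, $i''\mapsto V_i''$, a maximum matching of $B(D)$ becomes a matching $P_1Q_1,\dots,P_\tau Q_\tau$ of $\widehat D$.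

Let $X,Y$ be adjacent halves. As $m'\ge m/3$, subsets of size at least $\varepsilon m'$ have size at least $\varepsilon_0m$, so regularity of the clusters gives them density at least $2\rho-\varepsilon_0\ge\rho$. Therefore:
\begin{itemize}
\item[(P1)] if $X'\subseteq X$, $Y'\subseteq Y$ and $|X'|,|Y'|\ge\varepsilon m'$, then $G$ has an edge between $X'$ and $Y'$;
\item[(P2)] if $Y'\subseteq Y$ and $|Y'|\ge\varepsilon m'$, then fewer than $\varepsilon m'$ vertices of $X$ have fewer than $\rho|Y'|$ neighbors in $Y'$ (otherwise these vertices and $Y'$ would have density below $\rho$).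
\end{itemize}

\emph{Step 1: closed walks.} Let $(U_1,\dots,U_L)$ be a closed walk in $\widehat D$ with $3\le L\le6k+3$: the halves $U_j,U_{j+1}$ are adjacent for all $j$ modulo $L$, and halves may repeat. Call $x\in U_j$ \emph{good for $j$} if it has at least $\rho m'$ neighbors in each of $U_{j-1}$ and $U_{j+1}$. By (P2) fewer than $2\varepsilon m'$ vertices of $U_j$ are not good for $j$. We claim that $G$ has a cycle $x_1\dots x_L$ with $x_j\in U_j$ good for $j$. If $x$ is good for $j$, then after removing the vertices that are not good and at most $L$ vertices already used, $x$ still has at least $\rho m'-2\varepsilon m'-L\ge\varepsilon m'$ neighbors in $U_{j-1}$ and in $U_{j+1}$, by \eqref{eq:large}. So we can choose $x_1$ good for $1$ and then successively distinct vertices $x_j\in N(x_{j-1})\cap U_j$ good for $j$, for $2\le j\le L-2$. The unused vertices of $N(x_{L-2})\cap U_{L-1}$ good for $L-1$ and the unused vertices of $N(x_1)\cap U_L$ good for $L$ form subsets of size at least $\varepsilon m'$ of two adjacent halves, and (P1) gives an edge $x_{L-1}x_L$ between them.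

\emph{Step 2: stretching an edge.} Let $X,Y$ be adjacent halves, let $M$ be a set of at most $\varepsilon m'$ vertices, and let $x\in X\cap M$ and $y\in Y\cap M$ be adjacent, $x$ having at least $\rho m'$ neighbors in $Y$ and $y$ at least $\rho m'$ neighbors in $X$. Let $\sigma=\lfloor(1-2\rho)m'\rfloor$. We claim that for each $0\le s\le\sigma$ there is a path $x\,y_1x_1\dots y_sx_s\,y$ in $G$ with $x_j\in X\setminus M$ and $y_j\in Y\setminus M$. For $s=0$ take the edge $xy$. Let $s\ge1$. To be able to close the path at the end, reserve a set $X^*\subseteq(N(y)\cap X)\setminus M$ with $|X^*|=\lceil\varepsilon m'\rceil$; this is possible since $(\rho-\varepsilon)m'\ge\varepsilon m'+1$. Put $x_0=x$ and, once $y_1,x_1,\dots,y_j,x_j$ are chosen,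
\[
X(j)=X\setminus(M\cup X^*\cup\{x_1,\dots,x_j\}),\qquad Y(j)=Y\setminus(M\cup\{y_1,\dots,y_j\}).
\]
For $j\le s-1$ both sets have size at least $m'-2\varepsilon m'-1-s\ge(2\rho-2\varepsilon)m'-1\ge\rho m'$. We maintain the invariant that $x_j$ has at least $\varepsilon m'$ neighbors in $Y(j)$. It holds for $j=0$ because $\rho m'-|M|\ge\varepsilon m'$. Let $j\le s-2$. By the invariant and (P2) there is $y_{j+1}\in N(x_j)\cap Y(j)$ with at least $\rho|X(j)|\ge\rho^2m'\ge\varepsilon m'$ neighbors in $X(j)$. By (P2) again, one of these neighbors, $x_{j+1}$, has at least $\rho|Y(j+1)|\ge\rho^2m'\ge\varepsilon m'$ neighbors in $Y(j+1)$. Having reached $x_{s-1}$, apply (P1) to $N(x_{s-1})\cap Y(s-1)$ and $X^*$ to get an edge $y_sx_s$ with $x_s\in X^*\subseteq N(y)$.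

\emph{Step 3: long cycles.} Walk around a spanning tree of $\widehat D$, using each tree edge twice; this closed walk visits every half. For each $i\le\tau$ insert a detour $P_i,Q_i,P_i$ at a visit to $P_i$, and mark its first step. The resulting closed walk has even length $L_0=2(2|D|-1)+2\tau$, with $3\le L_0\le6k$. Inserting also a detour around a triangle gives a closed walk of odd length $L_1=L_0+3\le6k+3$. Embed either walk by Step 1, and let $M$ be the vertex set of the cycle; $|M|\le\varepsilon m'$ by \eqref{eq:large}. The ends of each marked edge are good, so Step 2 applies to it in the pair $(P_i,Q_i)$. These pairs are disjoint for different $i$, so replacing the marked edges by paths gives cycles of all lengths $L+2(s_1+\dots+s_\tau)$ with $L\in\{L_0,L_1\}$ and $0\le s_i\le\sigma$. If $6k+3\le\ell\le2\tau\sigma$, take $L\equiv\ell\pmod2$; then $\ell-L$ is even and lies in $[0,2\tau\sigma]$, so length $\ell$ occurs.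

\emph{Step 4: short cycles.} Let $X,Y,U$ be a triangle of $\widehat D$. The closed walks $(X,Y,U)$ and $(X,Y,X,Y)$ with the first step marked give the lengths $3+2s$ and $4+2s$ for $0\le s\le\sigma$, hence all lengths from $3$ to $2\sigma$. Here $2\sigma\ge m'-2\ge64\varepsilon m'-2\ge6k+3$. Together with Step 3, and as $\tau\ge1$, all lengths from $3$ to $2\tau\sigma$ occur. Finally, since $m'\ge\frac{m-1}2$ and $\tau\le k$,
\[
2\tau\sigma\ge2\tau\Big((1-2\rho)\frac{m-1}2-1\Big)\ge\tau(1-2\rho)m-3\tau\ge\tau(1-2\rho)m-3k .\qedhere
\]
\end{proof}

If $\tau(D)\ge\theta k$ with $\theta>0$, then $\theta\le1$ because $\tau(D)\le k$, and $km\ge(1-\varepsilon_0)n$ with $\varepsilon_0\le\rho$ gives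
\begin{equation}\label{eq:length}
\tau(D)(1-2\rho)m-3k\ge\theta(1-2\rho)(1-\varepsilon_0)n-3K_0\ge(\theta-3\rho)n-3K_0 .
\end{equation}

\section{Proofs of the theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:all}]
We may assume $\eta\le\frac1{20}$. Let $\delta_R,k_R$ be given by Proposition~\ref{prop:R} for $\eta/2$. Put $\delta=\delta_R/2^{t+2}$. Choose $\rho\le\eta/16$ with $2^tt\rho\le\delta_R/4$; then also $2^t\varepsilon_0\le\delta_R/4$. Let $k_0=k_R$, let $K_0$ be given by Lemma~\ref{lem:reg}, and let $n$ be so large that $n\ge\max\{K_0,n_1\}$, $2^tt^2/n\le\delta_R/4$ and $3K_0\le\frac5{16}\eta n$. With $\kappa=\delta$ each of the four terms of $2^t\xi$ is at most $\delta_R/4$, so the graphs $\Gamma_c$ form a $\delta_R$-cover by Lemma~\ref{lem:exc}(iii). By Proposition~\ref{prop:R} some component $D$ of some $\Gamma_c$ has $\tau(D)\ge(\alpha_t-\frac\eta2)k>0$; in particular $D$ has an edge. By Lemma~\ref{lem:embed} and \eqref{eq:length}, $G_c$ contains cycles of all lengths from $3$ to $(\alpha_t-\frac\eta2-3\rho)n-3K_0\ge(\alpha_t-\eta)n$. Lemma~\ref{lem:hall} turns them into Berge cycles of color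 $c$ and provides length $2$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:stab}]
Let $\varepsilon_S=\frac\varepsilon{4t}$ and let $\delta_S,k_S$ be given by Proposition~\ref{prop:S} for $\varepsilon_S$. Put $\delta=\delta_S/2$. Choose $\rho\le\min\{\frac14,\frac{\delta_S}{16}\}$ with $2^tt\rho\le\frac{\delta_S}4$ and $t\rho\le\frac\varepsilon{16}$; then $2^t\varepsilon_0\le\frac{\delta_S}4$ and $\varepsilon_0\le\frac\varepsilon{16}$. Let $k_0\ge\max\{k_S,16/\varepsilon\}$, let $K_0$ be given by Lemma~\ref{lem:reg}, and let $n$ be so large that $n\ge\max\{K_0,n_1\}$, $2^tt^2/n\le\frac{\delta_S}4$, $t^2/n\le\frac\varepsilon4$ and $3K_0+1\le\frac5{16}\delta_Sn$. Here $\mathcal H=\mathcal K_n^t$ and $\kappa=0$, so the graphs $\Gamma_c$ form a $\delta_S$-cover by Lemma~\ref{lem:exc}(iii).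

If some component $D$ of some $\Gamma_c$ had $\tau(D)\ge(\alpha_t+\delta_S)k$, then Lemma~\ref{lem:embed}, \eqref{eq:length} and Lemma~\ref{lem:hall} would give a monochromatic Berge cycle of length $\lfloor(\alpha_t+\delta_S-3\rho)n-3K_0\rfloor\ge(\alpha_t+\delta)n$, contrary to the assumption. So Proposition~\ref{prop:S} yields a color $u$ and disjoint sets $A_c^*\subseteq[k]$ $(c\ne u)$. Put $A_c=\bigcup_{i\in A_c^*}V_i$. These sets are disjoint, and
\[
\Big||A_c|-\frac n{2t-1}\Big|\le\Big||A_c^*|-\frac k{2t-1}\Big|\,m+\frac{n-km}{2t-1}\le(\varepsilon_S+\varepsilon_0)n\le\varepsilon n .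
\]

Discard the edges that are exceptional (at most $(\frac{t^2}n+\varepsilon_0+t\rho)n^t$ by Lemma~\ref{lem:exc}(i)), those that meet $V_0$ (at most $\varepsilon_0n^t$), and those with two vertices in one cluster (at most $km^2n^{t-2}\le n^t/k\le\frac\varepsilon{16}n^t$). In total at most $(\frac\varepsilon4+4\cdot\frac\varepsilon{16})n^t=\frac\varepsilon2n^t$ edges are discarded. By Lemma~\ref{lem:exc}(ii), a remaining edge $T$ of color $c$ has its vertices in $t$ clusters that form a clique in $\Gamma_c$. If $c\ne u$ and $T$ violates (R1), it has a vertex in $A_c$ and a vertex outside, and their clusters form an edge of $\Gamma_c$ between $A_c^*$ and $[k]\setminus A_c^*$. If $c=u$ and $T$ violates (R2), it has two vertices outside $\bigcup A_{c'}$, and their clusters form an edge of $\Gamma_u$ inside $[k]\setminus\bigcup A_{c'}^*$. By Proposition~\ref{prop:S} there are at most $t\varepsilon_Sk^2$ such pairs of clusters, so at most $t\varepsilon_Sk^2\cdot m^2\cdot n^{t-2}\le\frac\varepsilon4n^t$ such $T$. Hence all but at most $\varepsilon n^t$ edges obey (R1) and (R2).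
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $t\ge3$; we may assume $\eta<\alpha_t$. Theorem~\ref{thm:all} with $\eta/2$ in place of $\eta$ and $\mathcal H=\mathcal K_n^t$ gives a monochromatic Berge cycle of length $\lfloor(\alpha_t-\frac\eta2)n\rfloor\ge(\alpha_t-\eta)n$ for large $n$.

Let $t=2$. By Faudree and Schelp~\cite{FS} and Rosta~\cite{Ro}, $R(C_{2m},C_{2m})=3m-1$ for $m\ge3$; that is, $3m-1$ is the least order of a complete graph all of whose $2$-colorings contain a monochromatic cycle of length $2m$. For $n\ge8$ take $m=\lfloor(n+1)/3\rfloor\ge3$. Then $3m-1\le n$, so every $2$-coloring of $K_n$ has a monochromatic cycle of length $2m\ge(2n-2)/3$, which is at least $(\frac23-\eta)n$ for $n\ge\frac2{3\eta}$.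
\end{proof}

\begin{thebibliography}{9}

\bibitem{FS} Faudree and Schelp, 1974.

\bibitem{KS} Koml\'os and Simonovits, survey (on Szemer\'edi's Regularity Lemma).

\bibitem{survey} \emph{Monochromatic Structures In Edge-Coloured Graphs And Hypergraphs - A Survey}, \texttt{http://www.cantab.net/users/henry.liu/FLM\%20survey.pdf}

\bibitem{Ro} Rosta, 1973.

\end{thebibliography}
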